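\title{A Baker domain with no escaping boundary point}

\begin{abstract}
Every point of an invariant Baker domain $U$ of a transcendental entire or meromorphic map escapes to infinity under iteration. Must some point of $\partial U$ escape as well? We show that the answer is no: the map $f(z)=z-z^{-1}-i(1-e^{iz})z^{-2}$, which has a single simple pole, has a simply connected invariant Baker domain of doubly parabolic type, mapped onto itself with degree two, whose boundary contains no escaping point. In contrast, if a simply connected invariant Baker domain is of hyperbolic or simply parabolic type, then almost every boundary point with respect to harmonic measure escapes, with no assumption on the degree. The map $z+\tan z$ shows that in the doubly parabolic case the type alone does not decide the question.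
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $f:\mathbb{C}\to\overline{\mathbb{C}}$ be a transcendental entire or transcendental meromorphic map, and let $f^n$ denote its $n$-th iterate. The map $f$ is not defined at the essential singularity $\infty$, so an orbit stops when it reaches $\infty$. We call $z\in\mathbb{C}$ a \emph{prepole} if $f^n(z)=\infty$ for some $n\ge1$; thus the prepoles are the poles and their iterated preimages, and every other point of $\mathbb{C}$ has an infinite orbit. The \emph{Julia set} $J(f)$ is the set of points of $\overline{\mathbb{C}}$ in no neighborhood of which $\{f^n\}_{n\ge0}$ is a normal family; as usual, the prepoles and $\infty$ belong to $J(f)$. The \emph{Fatou set} is $\mathcal{F}(f)=\overline{\mathbb{C}}\setminus J(f)$. (A family is normal if every sequence in it has a subsequence that converges locally uniformly in the spherical metric; the limit is then meromorphic or identically $\infty$.) A connected component $U$ of $\mathcal{F}(f)$ with $f(U)\subset U$ is an \emph{invariant Fatou component}, and it is a \emph{Baker domain} if $f^n|_U\to\infty$. We consider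 simply connected $U$; for entire $f$ this is no restriction. The \emph{escaping set} is
\[
I(f)=\{z\in\mathbb{C}:\ f^n(z)\ \text{is defined and finite for all } n,\ \text{and } f^n(z)\to\infty\},
\]
so prepoles do not escape. We write $\partial U$ and $\overline{U}$ for the boundary and the closure of $U$ in $\mathbb{C}$. The following question is posed in \cite{talk}.

\medskip
\noindent\textbf{Question.} \emph{Is $\partial U\cap I(f)$ non-empty for every simply connected invariant Baker domain $U$?}
\medskip

One would guess that the answer is yes. A Baker domain is contained in $I(f)$, so each of its boundary points is a limit of escaping points. In the simplest models of escape, the maps $z\mapsto z+1$ and $z\mapsto 2z$ of the upper half-plane $\mathbb{H}=\{\operatorname{Im}z>0\}$, every boundary point escapes, with the exception of the fixed point $0$ of the second map. There is also a probabilistic reason. Choose $\zeta\in\partial U$ at random according to harmonic measure seen from a point $z_0\in U$. One expects $f^n(\zeta)$ to be distributed roughly like harmonic measure seen from $f^n(z_0)$, and from a distant point a bounded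 piece of $\partial U$ is seen with small probability. This is correct: for every $R$ the probability that $|f^n(\zeta)|\le R$ tends to $0$ (Remark~\ref{rem:inprob}). But convergence in probability does not give convergence of any single orbit, and the answer to the question is in fact negative. Below, $\rho_W$ is the hyperbolic distance of curvature $-1$ on $W$; it is recalled in Section~\ref{sec:hyp}.

\begin{theorem}\label{thm:main}
Let
\[
f(z)=z-\frac1z-\frac{i(1-e^{iz})}{z^2}.
\]
Then $f$ has a simply connected invariant Baker domain $U\subset\mathbb{H}$ with $\partial U\cap I(f)=\emptyset$. More precisely, for every $\zeta\in\partial U$, either $\zeta$ is a prepole, or $\zeta$ has an infinite orbit with $|f^n(\zeta)|<8$ for infinitely many $n$. Moreover, $f:U\to U$ is proper of degree $2$, and $\rho_U(f^n(z),f^{n+1}(z))\to0$ for $z\in U\cap i\mathbb{R}$, so that $U$ is of doubly parabolic type.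
\end{theorem}

Recall that a holomorphic map $f:U\to U$ is \emph{proper} if preimages of compact subsets of $U$ are compact; all points of $U$ then have the same finite number of preimages, counted with multiplicity, and this number is the \emph{degree}. The type describes how orbits in $U$ escape. By Cowen's theorem \cite{cowen}, for every simply connected invariant Baker domain $U$ there are a holomorphic map $h:U\to\Omega$ and a M\"obius automorphism $\psi$ of $\Omega$ with $h\circ f=\psi\circ h$, where $(\Omega,\psi)$ is one of
\begin{itemize}
\item $(\mathbb{H},\ \lambda z)$ with $\lambda>1$ (\emph{hyperbolic}),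
\item $(\mathbb{H},\ z\pm1)$ (\emph{simply parabolic}),
\item $(\mathbb{C},\ z+1)$ (\emph{doubly parabolic}).
\end{itemize}
What matters for us is whether $h$ can be taken with values in $\mathbb{H}$. We say that $U$ is of \emph{hyperbolic or simply parabolic type} if such an $h$ exists for one of the first two pairs, and of \emph{doubly parabolic type} otherwise. For the first two types the probabilities in the heuristic above are summable, and the guess is right.

\begin{theorem}\label{thm:positive}
Let $U$ be a simply connected invariant Baker domain of a transcendental entire or meromorphic map $f$, of hyperbolic or simply parabolic type; that is, there is a holomorphic map $h:U\to\mathbb{H}$ with $h\circ f=\psi\circ h$, where $\psi(z)=\lambda z$ $(\lambda>1)$ or $\psi(z)=z\pm1$. Then $\partial U\cap I(f)$ has full harmonic measure. In particular, it is non-empty.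
\end{theorem}

Theorem~\ref{thm:positive} makes no assumption on the degree of $f$ on $U$. It shows that a counterexample must be doubly parabolic, and also that the degree $2$ in Theorem~\ref{thm:main} is the smallest possible (Corollary~\ref{cor:degone}). The doubly parabolic type by itself does not exclude escaping boundary points.

\begin{proposition}\label{prop:tan}
For $f(z)=z+\tan z$, the half-plane $U=\mathbb{H}$ is an invariant Baker domain of doubly parabolic type with $\partial U\cap I(f)\neq\emptyset$.
\end{proposition}

Theorem~\ref{thm:main} answers the question as posed, for the class of entire and meromorphic maps. We do not settle whether the answer is always positive for \emph{entire} $f$ with doubly parabolic $U$.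

The mechanism of Theorem~\ref{thm:main} is visible in the rational map $z-1/z$, which we treat in Section~\ref{sec:model}; the proof follows in Section~\ref{sec:main}. Sections~\ref{sec:positive} and~\ref{sec:tan} prove Theorem~\ref{thm:positive} and Proposition~\ref{prop:tan} and can be read independently of Sections~\ref{sec:model} and~\ref{sec:main}.

\section{Hyperbolic distance and the type of a Baker domain}\label{sec:hyp}

On the unit disk $\mathbb{D}$ and on $\mathbb{H}$ the hyperbolic distance is given by
\begin{equation}\label{eq:tanh}
\tanh\frac{\rho_{\mathbb{D}}(0,z)}{2}=|z|,\qquad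
\tanh\frac{\rho_{\mathbb{H}}(a,b)}{2}=\frac{|b-a|}{|b-\bar a|},
\end{equation}
together with invariance under conformal automorphisms. Since $|b-\bar a|^2-|b-a|^2=4\operatorname{Im}a\operatorname{Im}b$ and $\cosh^{-2}=1-\tanh^2$, the second formula is equivalent to
\begin{equation}\label{eq:cosh}
\frac{1}{\cosh^2(\rho_{\mathbb{H}}(a,b)/2)}=\frac{4\operatorname{Im}a\operatorname{Im}b}{|b-\bar a|^2}.
\end{equation}
For a simply connected domain $W\neq\mathbb{C}$, the distance $\rho_W$ is transported from $\mathbb{D}$ by a Riemann map. It is the infimum of the lengths $\int\lambda_W(z)\,|dz|$ of paths in $W$, where $\lambda_W(z)=2/|\varphi'(0)|$ for a Riemann map $\varphi:\mathbb{D}\to W$ with $\varphi(0)=z$. The Julia set of a transcendental map meets $\mathbb{C}$, so this applies to every simply connected Fatou component. We use two textbook facts.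
\begin{itemize}
\item \emph{Schwarz--Pick lemma.} A holomorphic map $g:W\to W'$ satisfies $\rho_{W'}(g(z),g(w))\le\rho_W(z,w)$. In particular $\rho_{W'}\le\rho_W$ on $W$ if $W\subset W'$.
\item \emph{Koebe's one-quarter theorem.} With $\varphi$ as above, $\operatorname{dist}(z,\partial W)\ge|\varphi'(0)|/4$, that is,
\begin{equation}\label{eq:koebe}
\lambda_W(z)\ge\frac{1}{2\operatorname{dist}(z,\partial W)}.
\end{equation}
\end{itemize}

The three pairs $(\Omega,\psi)$ of Section~\ref{sec:intro} do not exclude one another if only the equation $h\circ f=\psi\circ h$ is required. If $h:U\to\mathbb{H}$ satisfies $h\circ f=h\pm1$, then $\pm h:U\to\mathbb{C}$ solves the equation for the third pair; this is why we defined the doubly parabolic type by exclusion. The first pair reduces to the second in a similar way, which halves the work in Section~\ref{sec:positive}.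

\begin{lemma}\label{lem:translation}
If $U$ is of hyperbolic or simply parabolic type, then there is a holomorphic map $h:U\to\mathbb{H}$ with $h\circ f=h+1$ or $h\circ f=h-1$.
\end{lemma}

\begin{proof}
Suppose that $h_0:U\to\mathbb{H}$ satisfies $h_0\circ f=\lambda h_0$ with $\lambda>1$. The principal logarithm maps $\mathbb{H}$ into the strip $\{0<\operatorname{Im}w<\pi\}\subset\mathbb{H}$ and satisfies $\log(\lambda w)=\log\lambda+\log w$. So $h=(\log h_0)/\log\lambda$ maps $U$ into $\mathbb{H}$, and $h\circ f=h+1$.
\end{proof}

The doubly parabolic type is detected by the hyperbolic length of the steps of one orbit.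

\begin{lemma}\label{lem:type}
Let $U$ be a simply connected invariant Baker domain of $f$. If $\rho_U(f^n(z),f^{n+1}(z))\to0$ for some $z\in U$, then $U$ is of doubly parabolic type.
\end{lemma}

\begin{proof}
Otherwise take $h$ as in Lemma~\ref{lem:translation} and put $a=h(z)$. By the Schwarz--Pick lemma and the invariance of $\rho_{\mathbb{H}}$ under real translations,
\[
\rho_U(f^n(z),f^{n+1}(z))\ge\rho_{\mathbb{H}}(a\pm n,a\pm(n+1))=\rho_{\mathbb{H}}(a,a\pm1)>0\quad\text{for all } n,
\]
which contradicts the hypothesis.
\end{proof}

\section{The model map $z-1/z$}\label{sec:model}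

Let $g(z)=z-1/z$. Two identities describe its dynamics on $\overline{\mathbb{H}}$:
\[
\operatorname{Im}g(z)=\Bigl(1+\frac{1}{|z|^2}\Bigr)\operatorname{Im}z,\qquad g(z)^2=z^2-2+\frac1{z^2}.
\]

\emph{Every orbit in $\mathbb{H}$ tends to $\infty$.} By the first identity $g(\mathbb{H})\subset\mathbb{H}$, and $y_n=\operatorname{Im}g^n(z)$ increases. If $y_n\to\infty$ we are done. If $y_n$ has a finite limit, then $y_{n+1}/y_n\to1$, which says that $|g^n(z)|^{-2}\to0$.

\emph{No orbit in $\mathbb{R}$ tends to $\infty$, unless it lands there.} Let $x_n=g^n(x)$ be a real orbit that avoids the pole $0$. If $|x_n|\ge1$, the second identity gives $x_{n+1}^2\le x_n^2-1$. Since $x_n^2\ge0$, this cannot continue forever, so $|x_n|<1$ for infinitely many $n$.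

Both facts have the same source. In the coordinate $w=z^2$ the map $g$ acts near $\infty$ almost as the translation $w\mapsto w-2$. The positive imaginary axis corresponds to the negative $w$-axis, where this translation pushes points outward; the real line corresponds to the positive $w$-axis, where it pulls them in. A real orbit can make a long jump outward, but only from near the pole, so it has to return to a bounded region first.

Thus $g$ with $U=\mathbb{H}$ has all the features of a counterexample, except that it is rational. We look for $f=g+r$ with $r$ transcendental, and we ask two things of $r$.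

First, $r$ must not disturb the translation. Since $f(z)^2=z^2-2+2zr(z)+(r(z)-1/z)^2$, we need $zr(z)$ to be small for large $z\in\overline{\mathbb{H}}$. The function $e^{iz}$ is bounded on $\overline{\mathbb{H}}$, so terms of the form $(\alpha+\beta e^{iz})/z^2$ are admissible.

Second, $e^{iz}$ is unbounded in the lower half-plane, where we have no estimate at all, so the Baker domain must be kept inside $\mathbb{H}$. This is achieved by a sign condition: if $\operatorname{Im}f\le0$ on $\mathbb{R}$, then no real point is mapped into $\mathbb{H}$, and a connected set that meets $\mathbb{H}$ and is mapped into $\mathbb{H}$ cannot cross $\mathbb{R}$. The function $-i(1-e^{ix})$ has imaginary part $-(1-\cos x)\le0$, and division by $x^2>0$ keeps the sign. This leads to $r(z)=-i(1-e^{iz})/z^2$. Its numerator vanishes at $0$, so the pole stays simple.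

There is a price. Points of $\mathbb{H}$ near a real $x$ with $\cos x\neq1$ are now mapped to the lower half-plane, so $\mathbb{H}$ is not invariant and the Baker domain is a proper subset of $\mathbb{H}$ whose boundary we cannot write down. The argument for real orbits has to be replaced by one that applies to every orbit in $\overline{\mathbb{H}}$: such an orbit either returns to a fixed disk infinitely often, or is pushed by the translation into a region $P$ around the upper imaginary axis. We shall build $U$ so that its boundary points never reach $P$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}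

Throughout this section $f(z)=z-1/z+r(z)$ with $r(z)=-i(1-e^{iz})/z^2$. For $A\subset\mathbb{C}$, $f^{-n}(A)$ denotes the set of $z\in\mathbb{C}$ for which $f^n(z)$ is defined and lies in $A$; it is open if $A$ is open.

\subsection{Estimates in the closed half-plane}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] The map $f$ is transcendental meromorphic; its only pole is $0$, and it is simple.
\item[(b)] $\operatorname{Im}f(x)\le0$ for $x\in\mathbb{R}\setminus\{0\}$.
\item[(c)] If $z\in\overline{\mathbb{H}}$ and $|z|\ge8$, then $|f(z)-z|\le\frac5{32}$ and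
\begin{equation}\label{eq:drift}
\operatorname{Re}f(z)^2\le\operatorname{Re}z^2-1 .
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $f$ were rational, so would be $e^{iz}$. Since $1-e^{iz}=-iz+O(z^2)$ at $0$, we have $r(z)=-1/z+O(1)$ and $f(z)=-2/z+O(1)$ there.

(b) For real $x\neq0$ we have $-i(1-e^{ix})=-\sin x-i(1-\cos x)$, so $\operatorname{Im}f(x)=-(1-\cos x)/x^2$.

(c) On $\overline{\mathbb{H}}\setminus\{0\}$ we have $|e^{iz}|\le1$ and hence $|r(z)|\le2/|z|^2$. For $|z|\ge8$ this gives $|f(z)-z|\le\frac18+\frac1{32}=\frac5{32}$. In the identity $f(z)^2=z^2-2+2zr(z)+(f(z)-z)^2$ we have $|2zr(z)|\le4/|z|\le\frac12$ and $|f(z)-z|^2\le\frac{25}{1024}<\frac12$, and \eqref{eq:drift} follows.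
\end{proof}

In the coordinate $w=z^2$ the natural invariant region is a left half-plane. Let
\[
P=\{z\in\mathbb{H}:\operatorname{Re}z^2<-64\}=\{x+iy:\ y>\sqrt{x^2+64}\,\}.
\]

\begin{lemma}\label{lem:petal}
\begin{enumerate}
\item[(a)] The set $P$ is open and convex, and for $y>8$ it contains the disk of radius $(y-8)/2$ about $iy$.
\item[(b)] $f(P)\subset P$, and $|f^n(z)|^2>64+n$ for $z\in P$ and $n\ge0$.
\item[(c)] If $z_n=f^n(z)$ is defined and lies in $\overline{\mathbb{H}}$ for all $n$, and $|z_n|\ge8$ for all large $n$, then $z_n\in P$ for some $n$.
\end{enumerate}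
\end{lemma}

\begin{proof}
(a) The set $P$ is the region above the graph of the convex function $\sqrt{x^2+64}$. If $|u+iv-iy|<(y-8)/2$, then $|u|+|v-y|<y-8$, so $v>|u|+8\ge\sqrt{u^2+64}$.

(b) Let $z\in P$. Then $|z|\ge\operatorname{Im}z>8$, so Lemma~\ref{lem:basic}(c) gives $\operatorname{Im}f(z)>8-\frac5{32}>0$ and $\operatorname{Re}f(z)^2<-65$. Thus $f(z)\in P$, and by induction $\operatorname{Re}f^n(z)^2<-64-n$, which implies the bound.

(c) By \eqref{eq:drift}, $\operatorname{Re}z_n^2\to-\infty$. Once $\operatorname{Re}z_n^2<-64$ we have $(\operatorname{Im}z_n)^2>64$; as $\operatorname{Im}z_n\ge0$, this gives $z_n\in\mathbb{H}$ and so $z_n\in P$.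
\end{proof}

\subsection{The domain $U$}

We could define $U$ as the Fatou component that contains $P$, but this definition gives no access to the two properties we need: that $U\subset\mathbb{H}$, and that boundary points of $U$ do not reach $P$. We therefore build $U$ from the inside, by pulling $P$ back, and prove afterwards that it is a Fatou component.

Since $f(P)\subset P$, we have $P\subset f^{-n}(P)\subset f^{-n-1}(P)$. Let $U_n$ be the component of $f^{-n}(P)$ that contains $P$. Then $P=U_0\subset U_1\subset\cdots$, and $U=\bigcup_nU_n$ is a domain. Every compact subset of $U$ lies in some $U_n$, because the $U_n$ are open and increase.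

\begin{lemma}\label{lem:U}
We have $f(U)\subset U\subset\mathbb{H}$ and $f^n\to\infty$ locally uniformly on $U$. In particular $U\subset\mathcal{F}(f)$.
\end{lemma}

\begin{proof}
The set $f(U_{n+1})$ is connected, is contained in $f^{-n}(P)$, and contains $f(P)\subset P\subset U_n$. Hence $f(U_{n+1})\subset U_n$, and $f(U)\subset U$.

We show that $U_n\subset\mathbb{H}$ by induction; this is the only place where the sign condition is used. The case $n=0$ is the definition of $P$. If $U_n\subset\mathbb{H}$, then $f(U_{n+1})\subset\mathbb{H}$. By Lemma~\ref{lem:basic}(b) and $f(0)=\infty$, no real point is mapped into $\mathbb{H}$, so $U_{n+1}\cap\mathbb{R}=\emptyset$. As $U_{n+1}$ is connected and contains $P$, it lies in $\mathbb{H}$.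

If $K\subset U$ is compact, then $K\subset U_N$ for some $N$, so $f^N(K)\subset P$ and $|f^{N+n}|^2>64+n$ on $K$ by Lemma~\ref{lem:petal}(b).
\end{proof}

\begin{lemma}\label{lem:absorb}
If $\zeta\in\overline{U}$ and $\zeta\in f^{-N}(P)$ for some $N$, then $\zeta\in U$. Consequently $f(\zeta)\notin U$ for every $\zeta\in\partial U\setminus\{0\}$.
\end{lemma}

\begin{proof}
Let $B\subset f^{-N}(P)$ be a disk about $\zeta$. It meets $U$, hence meets $U_m$ for some $m\ge N$. Then $B\cup U_m$ is a connected subset of $f^{-m}(P)$, so $B\subset U_m\subset U$. If $\zeta\in\partial U\setminus\{0\}$ had $f(\zeta)\in U_n$, then $\zeta\in f^{-n-1}(P)$ and so $\zeta\in U$, which is impossible because $U$ is open.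
\end{proof}

\subsection{Orbits of boundary points}

\begin{proposition}\label{prop:boundary}
If $\zeta\in\partial U$ is not a prepole, then $|f^n(\zeta)|<8$ for infinitely many $n$. Hence $\partial U\cap I(f)=\emptyset$.
\end{proposition}

\begin{proof}
The orbit of $\zeta$ is infinite and avoids $0$. By continuity and $f(U)\subset U$ we have $f(\overline{U}\setminus\{0\})\subset\overline{U}$, so the whole orbit lies in $\overline{U}\subset\overline{\mathbb{H}}$. If $|f^n(\zeta)|\ge8$ for all large $n$, then $f^N(\zeta)\in P$ for some $N$ by Lemma~\ref{lem:petal}(c), and $\zeta\in U$ by Lemma~\ref{lem:absorb}, a contradiction.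
\end{proof}

The same property shows that the Fatou set does not extend across $\partial U$.

\begin{proposition}\label{prop:component}
The domain $U$ is a connected component of $\mathcal{F}(f)$.
\end{proposition}

\begin{proof}
The component of $\mathcal{F}(f)$ containing $U$ lies in $\mathbb{C}$, because $\infty\in J(f)$. If it were larger than $U$, it would contain a point $\zeta\in\partial U$. Let $V\subset\mathcal{F}(f)$ be a disk about $\zeta$. It contains no prepole, and $\{f^n\}$ is normal on $V$. On the non-empty open set $V\cap U$ we have $f^n\to\infty$, so every limit function of $\{f^n\}$ on $V$ equals $\infty$ on an open set and is therefore identically $\infty$. Hence $f^n(\zeta)\to\infty$, contrary to Proposition~\ref{prop:boundary}.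
\end{proof}

\subsection{Simple connectivity}

For a meromorphic map the obstacle is that a closed curve in $U$, or one of its images, might surround a pole. Here the curve and all its images lie in $\mathbb{H}$, which is convex and free of poles. We use the maximum principle in the following form. \emph{Let $D$ be the interior of a Jordan curve $\gamma$, let $F$ be holomorphic near $\overline{D}$, and let $A$ be convex. If $F(\gamma)\subset A$, then $F(\overline{D})\subset A$.} Indeed, the convex hull of $F(\gamma)$ is a compact subset of $A$ and is an intersection of half-planes $\{\operatorname{Re}(\alpha w)\le\beta\}$, and each inequality $\operatorname{Re}(\alpha F)\le\beta$ passes from $\gamma$ to $\overline{D}$.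

\begin{proposition}\label{prop:sc}
The domain $U$ is simply connected.
\end{proposition}

\begin{proof}
It suffices to show that $D\subset U$ for the interior $D$ of every Jordan curve $\gamma\subset U$. We claim that for each $k\ge0$ the map $f^k$ is holomorphic near $\overline{D}$ and $f^k(\overline{D})\subset\mathbb{H}$. For $k=0$ apply the principle to the identity map and $A=\mathbb{H}$. If the claim holds for $k$, then $f^k$ maps a neighborhood of $\overline{D}$ into $\mathbb{H}$, where $f$ is holomorphic, so $f^{k+1}$ is holomorphic near $\overline{D}$; and $f^{k+1}(\gamma)\subset U\subset\mathbb{H}$, so the principle gives the claim for $k+1$.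

Now $\gamma\subset U_n$ for some $n$, so $f^n(\gamma)\subset P$. As $P$ is convex, $f^n(\overline{D})\subset P$. Thus $\overline{D}$ is a connected subset of $f^{-n}(P)$ that meets $U_n$, and $\overline{D}\subset U_n\subset U$.
\end{proof}

Lemma~\ref{lem:U} and Propositions~\ref{prop:boundary}, \ref{prop:component} and~\ref{prop:sc} show that $U$ is a simply connected invariant Baker domain with no escaping boundary point. It remains to find the degree and the type.

\subsection{Degree and type}

Both are read off on the positive imaginary axis, which is invariant: for $y>0$,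
\[
f(iy)=i\eta(y),\qquad \eta(y)=y+\frac1y+\frac{1-e^{-y}}{y^2}>y .
\]

\begin{lemma}\label{lem:axis}
The half-line $\{iy:y>0\}$ is contained in $U$.
\end{lemma}

\begin{proof}
For $t>0$ the sequence $\eta^n(t)$ increases, and a finite limit would be a fixed point of the continuous function $\eta$; so $\eta^n(t)\to\infty$. The open sets $\{t>0:\eta^n(t)>8\}$ therefore increase with $n$ and cover $(0,\infty)$. Given $y>0$, choose $Y>\max(8,y)$; by compactness $\eta^N>8$ on $[y,Y]$ for some $N$. Since $it\in P$ exactly when $t>8$, the segment $[iy,iY]$ lies in $f^{-N}(P)$ and meets $P$, so it lies in $U_N$.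
\end{proof}

\begin{proposition}\label{prop:degree}
The map $f:U\to U$ is proper of degree $2$.
\end{proposition}

\begin{proof}
Let $K\subset U$ be compact and let $z_k\in U$ satisfy $f(z_k)\in K$. The sequence $(z_k)$ is bounded, because $|f(z)|\ge|z|-\frac5{32}$ for $z\in\mathbb{H}$ with $|z|\ge8$, and it is bounded away from the pole $0$. So a subsequence converges to a point $z\in\overline{U}\setminus\{0\}$ with $f(z)\in K\subset U$, and $z\in U$ by Lemma~\ref{lem:absorb}. Hence $f:U\to U$ is proper.

We count the preimages of one point $iT\in P$. As the pole is simple, $1/f$ has a simple zero at $0$, so $f$ is injective on $\{|z|<\delta\}$ for some $\delta\in(0,1)$. Let $M$ be the maximum of $|f|$ on $\overline{\mathbb{H}}\cap\{\delta\le|z|\le8\}$, and take $T>\max(M,10,\eta(\delta/2))$. Every solution of $f(z)=iT$ in $\mathbb{H}$ has $|z|<\delta$ or $|z|>8$.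

In $\{|z|<\delta\}$ there is at most one solution, of multiplicity one. Since $\eta(y)\ge1/y\to\infty$ as $y\to0^+$ and $\eta(\delta/2)<T$, there is $y\in(0,\delta/2)$ with $\eta(y)=T$. So the solution exists and lies in $U$ by Lemma~\ref{lem:axis}.

A solution in $\mathbb{H}$ with $|z|>8$ satisfies $|z-iT|=|z-f(z)|\le\frac5{32}$, so it lies in the disk $B=\{|z-iT|<1\}$, and $\overline{B}\subset P$ by Lemma~\ref{lem:petal}(a). On $\partial B$ we have $|f(z)-z|\le\frac5{32}<1=|z-iT|$, so by Rouch\'e's theorem $f(z)-iT$ has exactly one zero in $B$, counted with multiplicity.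

Thus $iT$ has exactly two preimages in $\mathbb{H}$, and both lie in $U$.
\end{proof}

\begin{proposition}\label{prop:type}
For $z\in U\cap i\mathbb{R}$ we have $\rho_U(f^n(z),f^{n+1}(z))\to0$, and $U$ is of doubly parabolic type.
\end{proposition}

\begin{proof}
Since $U\subset\mathbb{H}$, we have $z=iy_0$ with $y_0>0$, and $f^n(z)=iy_n$ with $y_n\to\infty$. For large $n$ the step $d_n=y_{n+1}-y_n$ is at most $\frac5{32}$, while $U\supset P$ contains the disk $B_n$ of radius $r_n=(y_n-8)/2\to\infty$ about $iy_n$. By the Schwarz--Pick lemma and \eqref{eq:tanh},
\[
\tanh\tfrac12\rho_U(iy_n,iy_{n+1})\le\tanh\tfrac12\rho_{B_n}(iy_n,iy_{n+1})=d_n/r_n\to0 .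
\]
The type follows from Lemma~\ref{lem:type}.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:pole}
This construction cannot do without a pole. Let $F$ be entire with $F(z)-z$ bounded on $\overline{\mathbb{H}}$ and $\operatorname{Im}F\le0$ on $\mathbb{R}$. Then $\operatorname{Im}(F(z)-z)$ is a bounded harmonic function on $\mathbb{H}$, continuous on $\overline{\mathbb{H}}$, so it is the Poisson integral of its boundary values and is at most $0$. Thus $\operatorname{Im}F(z)\le\operatorname{Im}z$ on $\mathbb{H}$, whereas the orbits in $P$ satisfy $(\operatorname{Im}f^n(z))^2>64+n$. If we replace $r$ by $-r$, the two terms $\pm1/z$ cancel at $0$ and the map becomes entire, but then the sign on $\mathbb{R}$ is reversed and the induction in Lemma~\ref{lem:U} breaks down.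
\end{remark}

\section{Escape almost everywhere: proof of Theorem~\ref{thm:positive}}\label{sec:positive}

The plan is to bound the probability that a random boundary point lies in the disk $\{|w|\le R\}$ at time $n$, to show that these bounds are summable, and to apply the Borel--Cantelli lemma. The half-plane shows why the type matters. Harmonic measure of $\mathbb{H}$ seen from $u+iv$ has density $\frac1\pi\frac{v}{(t-u)^2+v^2}$ on $\mathbb{R}$. Along the orbit $n+i$ of the translation $z+1$, the interval $[-R,R]$ has measure at most $\frac{2R}{\pi(n-R)^2}$ for $n>R$, which is summable. Along the orbit $iy_n=g^n(i)$ of the model map $g(z)=z-1/z$ it has measure $\frac2\pi\arctan(R/y_n)$, and $y_{n+1}^2=y_n^2+2+y_n^{-2}\le y_n^2+3$ gives $y_n\le\sqrt{1+3n}$, so the sum diverges.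

\subsection{Harmonic measure and Green's function}

In this and the next two subsections $U$ is any simply connected invariant Baker domain of $f$; the type is not used until Lemma~\ref{lem:sum}. Fix $z_0\in U$, put $z_n=f^n(z_0)$, let $\varphi:\mathbb{D}\to U$ be a Riemann map with $\varphi(0)=z_0$, and let $m$ be normalized Lebesgue measure on $\partial\mathbb{D}$. We recall the standard facts.
\begin{itemize}
\item A univalent function on $\mathbb{D}$ belongs to the Hardy space $H^p$ for $p<\frac12$, so the radial limit $\varphi^*(\tau)=\lim_{r\to1}\varphi(r\tau)$ exists and is finite for $m$-almost every $\tau\in\partial\mathbb{D}$. It lies in $\partial U$, because $\varphi(r\tau)$ leaves every compact subset of $U$.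
\item For each $c\in\mathbb{C}$ the set $\{\varphi^*=c\}$ is $m$-null, by the uniqueness theorem of F.~and M.~Riesz and Privalov.
\item Harmonic measure of $U$ seen from $z_0$ is the image of $m$ under $\varphi^*$.
\item Green's function of $U$ is $G_U(\xi,w)=\log\coth(\rho_U(\xi,w)/2)$.
\end{itemize}
The poles of $f$ form a countable set and every point has countably many preimages, so the set of prepoles is countable. Hence there is a set $E\subset\partial\mathbb{D}$ with $m(E)=1$ such that for $\tau\in E$ the point $\varphi^*(\tau)$ is defined and is not a prepole. For $\tau\in E$ each $f^n$ is finite and continuous at $\varphi^*(\tau)$, so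
\begin{equation}\label{eq:radial}
f^n(\varphi^*(\tau))=\lim_{r\to1}f^n(\varphi(r\tau)).
\end{equation}
We have to show that $f^n(\varphi^*(\tau))\to\infty$ for almost every $\tau\in E$.

\subsection{The probability of lying in a bounded set}

We do not assume that $f:U\to U$ is proper, so we avoid any exact rule for the transformation of harmonic measure under $f^n$. Instead we test the boundary values of $f^n\circ\varphi$ against a smooth function and use Green's formula. This produces a sum over the preimages of a point, possibly infinite, which the next lemma controls using only that the map takes values in $U$.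

\begin{lemma}\label{lem:counting}
Let $F:\mathbb{D}\to U$ be holomorphic and non-constant, and let $\xi\in U\setminus\{F(0)\}$. Then
\[
N(\xi):=\sum_{F(z)=\xi}\log\frac1{|z|}\le G_U(\xi,F(0)).
\]
\end{lemma}

\begin{proof}
Let $M$ be an automorphism of $\mathbb{D}$ with $M(\varphi^{-1}(\xi))=0$, and put $\Phi=M\circ\varphi^{-1}\circ F:\mathbb{D}\to\mathbb{D}$. By \eqref{eq:tanh}, $|\Phi(0)|=\tanh(\rho_U(\xi,F(0))/2)$. Let $w_1,\dots,w_k$ be distinct points of $F^{-1}(\xi)$ and $B(z)=\prod_j\frac{z-w_j}{1-\bar w_jz}$. Then $\Phi/B$ is holomorphic in $\mathbb{D}$, and $|B(z)|\to1$ uniformly as $|z|\to1$, so $|\Phi/B|\le1$ by the maximum principle. At $0$ this reads $|\Phi(0)|\le\prod_j|w_j|$, that is, $\sum_j\log(1/|w_j|)\le G_U(\xi,F(0))$. The finite subset was arbitrary.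
\end{proof}

Write $U(R)=U\cap\{|\xi|\le2R\}$ and let $dA$ denote area measure.

\begin{lemma}\label{lem:prob}
For every $R>0$ there is a constant $C_R$ such that, for all $n$ with $|z_n|>2R$,
\begin{equation}\label{eq:prob}
m\{\tau\in E:\ |f^n(\varphi^*(\tau))|\le R\}\le C_R\int_{U(R)}G_U(\xi,z_n)\,dA(\xi).
\end{equation}
\end{lemma}

\begin{proof}
Fix a smooth function $q:\mathbb{C}\to[0,1]$ with $q=1$ on $\{|w|\le R\}$ and $q=0$ on $\{|w|>2R\}$, and let $C_R=\sup|\Delta q|/2\pi$. Put $F=f^n\circ\varphi:\mathbb{D}\to U$, a non-constant holomorphic map with $F(0)=z_n$ and $q(F(0))=0$. For a smooth function $u$ on $\mathbb{D}$ and $r<1$, Green's formula states that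
\[
\int u(r\tau)\,dm(\tau)=u(0)+\frac1{2\pi}\int_{|z|<r}\Delta u(z)\log\frac r{|z|}\,dA(z).
\]
For $u=q\circ F$ we have $\Delta u=(\Delta q\circ F)\,|F'|^2$, and therefore
\[
\int q(F(r\tau))\,dm(\tau)\le\frac1{2\pi}\int_{\mathbb{D}}|\Delta q(F(z))|\,|F'(z)|^2\log\frac1{|z|}\,dA(z)=\frac1{2\pi}\int_U|\Delta q(\xi)|\,N(\xi)\,dA(\xi).
\]
The equality is the change of variables $\xi=F(z)$, applied on each piece of a countable partition of $\{F'\neq0\}$ into Borel sets near which $F$ is injective; the critical points and critical values are countable and do not affect the integrals. As $r\to1$ the left side tends to $\int_Eq(f^n(\varphi^*(\tau)))\,dm(\tau)$ by \eqref{eq:radial} and dominated convergence, and this integral is at least the left side of \eqref{eq:prob}. On the right, $\Delta q$ vanishes outside $\{|\xi|\le2R\}$, and Lemma~\ref{lem:counting} applies.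
\end{proof}

\subsection{Separation from bounded sets}

To sum \eqref{eq:prob} we want to compare $G_U(\xi,z_n)$ with Green's function of $\mathbb{H}$ at $h(\xi)$ and $h(z_n)$. The direct comparison is too weak: $h$ need not be injective, so $h(\xi)$ may be close or equal to $h(z_n)$ although $\xi$ is far from $z_n$, and Green's function of $\mathbb{H}$ is then large or infinite. We remove the singularity by showing first, in $U$ itself, that $z_n$ is hyperbolically far from all of $U(R)$, including the points near $\partial U$.

\begin{lemma}\label{lem:sep}
For every $R>0$, $\inf_{\xi\in U(R)}\rho_U(\xi,z_n)\to\infty$ as $n\to\infty$.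
\end{lemma}

\begin{proof}
Fix $p\in\partial U$. By \eqref{eq:koebe}, $\lambda_U(z)\ge\frac1{2|z-p|}$ on $U$. Along any path in $U$ from $\xi$ to $w$ we have $\int\frac{|dz|}{|z-p|}\ge\log|w-p|-\log|\xi-p|$. So for $\xi\in U(R)$ and $|z_n|>|p|$,
\[
\rho_U(\xi,z_n)\ge\frac12\log\frac{|z_n|-|p|}{2R+|p|},
\]
and $z_n\to\infty$ because $U$ is a Baker domain.
\end{proof}

\begin{remark}\label{rem:inprob}
By Lemma~\ref{lem:sep}, $G_U(\xi,z_n)\to0$ uniformly on $U(R)$, a set of finite area. So \eqref{eq:prob} shows that $m\{\tau\in E:|f^n(\varphi^*(\tau))|\le R\}\to0$ for every simply connected invariant Baker domain, whatever its type. This includes the domain of Theorem~\ref{thm:main}: at a late time $n$ most boundary points are far out, and yet every infinite boundary orbit keeps returning to the disk of radius $8$.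
\end{remark}

\subsection{Summation along the orbit}

\begin{lemma}\label{lem:sum}
Let $U$ be of hyperbolic or simply parabolic type and let $R>0$. There are $n_1$ and $C$ such that $\sum_{n\ge n_1}G_U(\xi,z_n)\le C$ for all $\xi\in U(R)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sep} there is $n_1$ with $\rho_n:=\rho_U(\xi,z_n)\ge1$ for all $n\ge n_1$ and $\xi\in U(R)$. Take $h$ as in Lemma~\ref{lem:translation} and put $a=h(z_0)$, $c=\operatorname{Im}a$, $b=h(\xi)$. Then $h(z_n)=a\pm n$, with a fixed choice of sign, and $\sigma_n:=\rho_{\mathbb{H}}(b,a\pm n)\le\rho_n$ by the Schwarz--Pick lemma. Using $\coth^2=1+\sinh^{-2}$ and $\log(1+t)\le t$, then $\rho_n\ge1$ and $\rho_n\ge\sigma_n$, and finally \eqref{eq:cosh}, we get for $n\ge n_1$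
\[
G_U(\xi,z_n)\le\frac1{2\sinh^2(\rho_n/2)}=\frac{\coth^2(\rho_n/2)}{2\cosh^2(\rho_n/2)}\le\frac{\coth^2(1/2)}{2\cosh^2(\sigma_n/2)}=2\coth^2(1/2)\,\frac{c\operatorname{Im}b}{|b-\bar a\mp n|^2}.
\]
Put $s=\operatorname{Re}(b-a)$, $T=\operatorname{Im}b+c$ and $k(t)=T/(t^2+T^2)$. Then $|b-\bar a\mp n|^2=(s\mp n)^2+T^2$ and $\operatorname{Im}b\le T$, so
\[
\sum_{n\ge0}\frac{c\operatorname{Im}b}{|b-\bar a\mp n|^2}\le c\sum_{t\in s+\mathbb{Z}}k(t).
\]
The function $k$ is even, decreases on $[0,\infty)$, has maximum $1/T$ and integral $\pi$. For $t\ge1$ we have $k(t)\le\int_{t-1}^tk$, for $t\le-1$ we have $k(t)\le\int_t^{t+1}k$, these intervals do not overlap for $t\in s+\mathbb{Z}$, and at most two points of $s+\mathbb{Z}$ lie in $(-1,1)$. Hence the right side is at most $c(\pi+2/T)\le\pi c+2$. The constant $C=2\coth^2(1/2)\,(\pi c+2)$ does not depend on $\xi$.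
\end{proof}

This is the only place where $h$ is used, and it is essential that $h$ takes values in $\mathbb{H}$: a map to $\mathbb{C}$ gives no lower bound for $\rho_U$.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Fix $R>0$ and enlarge $n_1$ so that $|z_n|>2R$ for $n\ge n_1$. Summing \eqref{eq:prob} and using Lemma~\ref{lem:sum},
\[
\sum_{n\ge n_1}m\{\tau\in E:\ |f^n(\varphi^*(\tau))|\le R\}\le C_R\int_{U(R)}\sum_{n\ge n_1}G_U(\xi,z_n)\,dA(\xi)\le4\pi R^2\,C_R\,C<\infty .
\]
By the Borel--Cantelli lemma, almost every $\tau\in E$ satisfies $|f^n(\varphi^*(\tau))|>R$ for all large $n$. Intersecting these sets of full measure over $R=1,2,3,\dots$ gives $\varphi^*(\tau)\in\partial U\cap I(f)$ for almost every $\tau$. So $\partial U\cap I(f)$ has full harmonic measure seen from $z_0$, and $z_0\in U$ was arbitrary.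
\end{proof}

\begin{corollary}\label{cor:degone}
If $U$ is a simply connected invariant Baker domain and $f:U\to U$ is proper of degree $1$, then $\partial U\cap I(f)$ has full harmonic measure.
\end{corollary}

\begin{proof}
The map $f:U\to U$ is a conformal automorphism, without fixed points since $f^n\to\infty$. A conformal map $h:U\to\mathbb{H}$ conjugates it to a M\"obius automorphism $\psi$ of $\mathbb{H}$ whose one or two fixed points lie on $\mathbb{R}\cup\{\infty\}$. We compose $h$ with automorphisms of $\mathbb{H}$. If there are two fixed points, move them to $0$ and $\infty$; then $\psi(z)=\lambda z$ with $\lambda>0$, $\lambda\neq1$, and conjugation by $-1/z$ replaces $\lambda$ by $1/\lambda$ if needed. If there is one, move it to $\infty$; then $\psi(z)=z+t$ with real $t\neq0$, and scaling gives $t=\pm1$. Theorem~\ref{thm:positive} applies.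
\end{proof}

\section{The map $z+\tan z$}\label{sec:tan}

Like the model map of Section~\ref{sec:model}, $f(z)=z+\tan z$ preserves $\mathbb{H}$ and moves its points upward by steps of bounded length. The difference lies on the real line: the poles now extend to infinity, so a real orbit can move outward without returning to a bounded set.

\begin{proof}[Proof of Proposition~\ref{prop:tan}]
\emph{Escape in $\mathbb{H}$.} For $z=x+iy$ with $y>0$,
\[
\operatorname{Im}\tan z=\frac{\sinh2y}{\cos2x+\cosh2y}\ge\frac{\sinh2y}{1+\cosh2y}=\tanh y .
\]
So $f(\mathbb{H})\subset\mathbb{H}$, the imaginary part increases along orbits, and $\operatorname{Im}f^n(z)\ge y+n\tanh y$. Thus $f^n\to\infty$ locally uniformly on $\mathbb{H}$, and $\mathbb{H}\subset\mathcal{F}(f)$.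

\emph{The real line lies in $J(f)$.} Otherwise $\mathcal{F}(f)$ contains an open interval $L\subset\mathbb{R}$ of length $\ell>0$, and $L$ contains no prepole. Then every $f^n$ is finite and real on $L$. Since $f'=1+\sec^2\ge2$ on $\mathbb{R}$ away from the poles, $f^n(L)$ is an interval of length at least $2^n\ell$. Once this exceeds $\pi$, the interval contains a pole of $\tan$, so $L$ contains a prepole, a contradiction. Hence $U=\mathbb{H}$ is a component of $\mathcal{F}(f)$, an invariant Baker domain with $\partial U=\mathbb{R}$.

\emph{Type.} For $y\ge1$,
\[
|\tan z|^2=\frac{\sin^2x+\sinh^2y}{\cos^2x+\sinh^2y}\le\frac{1+\sinh^2y}{\sinh^2y}\le\coth^21 .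
\]
For an orbit $z_n=f^n(z)$ in $\mathbb{H}$ and large $n$, \eqref{eq:tanh} gives
\[
\tanh\tfrac12\rho_{\mathbb{H}}(z_n,z_{n+1})=\frac{|z_{n+1}-z_n|}{|z_{n+1}-\bar z_n|}\le\frac{\coth1}{\operatorname{Im}z_n}\to0,
\]
and $U$ is doubly parabolic by Lemma~\ref{lem:type}.

\emph{An escaping boundary point.} Let $B_k=(k\pi-\frac\pi2,k\pi+\frac\pi2)$. On $B_k$ the map $f$ is increasing and tends to $\mp\infty$ at the endpoints, so it is a homeomorphism of $B_k$ onto $\mathbb{R}$; let $\beta_k:\mathbb{R}\to B_k$ be its inverse. The sets
\[
K_n=\beta_0\circ\beta_1\circ\cdots\circ\beta_n\bigl(\overline{B_{n+1}}\bigr),\qquad n\ge0,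
\]
are non-empty and compact, and $K_{n+1}\subset K_n$ because $\beta_{n+1}(\overline{B_{n+2}})\subset B_{n+1}$. Let $x\in\bigcap_nK_n$. From $x\in K_n$ we see that $f^n(x)$ is defined and lies in $\beta_n(\overline{B_{n+1}})\subset B_n$. Hence $f^n(x)>n\pi-\frac\pi2$ for all $n$, and $x\in\partial U\cap I(f)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{cowen}
Cowen, Trans. AMS \textbf{265} (1981), 69--95.

\bibitem{talk}
\emph{Typical behaviour of boundary points of Fatou components of transcendental maps},
\texttt{https://www.crm.cat/wp-content/uploads/2021/05/day\_4\_baranski.pdf}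

\end{thebibliography}
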